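# Strongly chordal graphs whose $L(2,1)$-labeling number exceeds $\Delta+\omega$

## Two labelings by hand: a tree on ten vertices and a hub with three points

We label the vertices of a graph with nonnegative integers under two rules. Adjacent vertices must get labels that differ by at least $2$, and vertices at distance exactly two must get different labels. We want the largest label to be as small as possible.

Take a vertex $r$ with three neighbors $a,b,c$, and give each of $a,b,c$ two further neighbors, which are leaves. This tree has ten vertices and maximum degree $3$, and $r,a,b,c$ all have degree $3$.

Can we use only the labels $0,1,2,3,4$? Suppose a vertex of degree $3$ has label $x\in\{1,2,3\}$. Its three neighbors avoid $x-1,x,x+1$, and they need distinct labels because they are pairwise at distance two. Only $5-3=2$ labels are left, so this is impossible. Hence every vertex of degree $3$ has label $0$ or $4$. But $a,b,c$ are pairwise at distance two and need three distinct labels. So the labels $0,\dots,4$ are not enough.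

With $0,\dots,5$ it works. Put $r=0$, $a=2$, $b=3$, $c=4$. The leaves at $a$ get $4,5$, those at $b$ get $1,5$, and those at $c$ get $1,2$. Each leaf differs by at least $2$ from its neighbor, differs from $r$, and differs from the other leaf at the same vertex; there are no other pairs at distance at most two to check. So the smallest possible largest label is $5=3+2$: the maximum degree plus the clique number of a tree with an edge.

Now a graph with triangles. Take two adjacent vertices $a,b$ and three further vertices $p_1,p_2,p_3$, each joined to both $a$ and $b$ and not to each other. We call $\{a,b\}$ a hub and the $p_i$ points. The maximum degree is $4$ and the clique number is $3$. The labels $a=0$, $b=2$, $p_i=4,5,6$ are allowed, with largest label $6$. The labels $0,\dots,5$ do not suffice. Say $a$ has the smaller label of the two, and write $a,b$ for the labels. The three points need distinct labels, and none of these is within $1$ of $a$ or $b$. The labels $a,a+1,b$ are three different labels within $1$ of $a$ or $b$, since $b\ge a+2$. There is always a fourth: $b+1$ if $b<5$; if $b=5$, then $b-1=4$ unless $4=a+1$, and in that case $a=3$ and $a-1=2$ is a fourth. So at most $6-4=2$ labels are left for three points. Here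 the optimum is $6=\Delta+\omega-1$.

Finally, a complete graph on $w$ vertices needs labels pairwise at least $2$ apart, so the best choice is $0,2,\dots,2w-2$. As $\Delta=w-1$ and $\omega=w$, the largest label is $2w-2=\Delta+\omega-1$.

In all three examples the answer is at most $\Delta+\omega$. How far does this extend?

## The inequality $\lambda\le\omega+\Delta$ for strongly chordal graphs

**Definition ($L(2,1)$-labeling).** An $L(2,1)$-labeling of a graph $G=(V,E)$ is a function $f$ from $V$ to the nonnegative integers such that $|f(x)-f(y)|\ge2$ if $xy\in E$ and $|f(x)-f(y)|\ge1$ if $x$ and $y$ are at distance two apart. The span of $f$ is $\max\{f(v):v\in V\}$. The $L(2,1)$-labeling number $\lambda(G)$ is the smallest $k$ such that $G$ has an $L(2,1)$-labeling of span $k$.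

We write $\Delta(G)$ for the maximum degree and $\omega(G)$ for the clique number of $G$. Our first two examples have $\lambda=5$ and $\lambda=6$.

**Definition (strongly chordal).** A graph is chordal if every cycle of length at least $4$ has a chord. It is strongly chordal if it is chordal and every even cycle of length at least $6$ has an odd chord, that is, a chord joining two vertices that are at odd distance from each other along the cycle.

Trees are strongly chordal, since they have no cycles. For a chordal graph that is not strongly chordal, take a triangle $abc$ and add $x$ adjacent to $a,b$, then $y$ adjacent to $b,c$, then $z$ adjacent to $c,a$. It is chordal: a cycle of length at least $4$ must pass through one of $x,y,z$, and the two neighbors of that vertex are adjacent, which gives a chord. But the chords of the $6$-cycle $a\,x\,b\,y\,c\,z$ are exactly $ab,bc,ca$, all joining vertices at distance $2$ along the cycle. There is no odd chord.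

Compare this with a hub $h_1,h_2,h_3$ of three pairwise adjacent vertices and points $p_1,p_2,p_3$, each joined to all of $h_1,h_2,h_3$. The $6$-cycle $h_1p_1h_2p_2h_3p_3$ has the chord $h_1p_2$, at distance $3$ along the cycle: an odd chord.

Chang and Kuo proved $\lambda(G)\le2\Delta(G)$ for every strongly chordal graph (more generally for OSF-chordal graphs, a class that properly contains the strongly chordal graphs). They conjectured that $\lambda(G)\le\omega(G)+\Delta(G)$ for strongly chordal $G$; the problem is taken from "$L(2,1)$-Labeling of Block Graphs". We shall prove that the conjecture is false, and that it fails for every clique number at least $3$.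

**Theorem 1.** Let $k\ge2$, $n\ge8$, $m=2n-1$, $\Delta=km$. There is a strongly chordal graph $G$ with $\omega(G)=k+1$, $\Delta(G)=\Delta$ and $\lambda(G)\ge\Delta(G)+\omega(G)+1$.

**Theorem 2.** Every strongly chordal graph satisfies $\lambda(G)\le\Delta(G)+2\omega(G)-2$.

**Corollary 3.** Let $s(w)=\sup\{\lambda(G)-\Delta(G): G\text{ strongly chordal},\ \omega(G)=w\}$. Then $s(1)=0$, $s(2)=2$, $s(3)=4$, and $w+1\le s(w)\le2w-2$ for all $w\ge4$. Hence $\lambda\le\Delta+\omega$ holds for all strongly chordal graphs of clique number $w$ if and only if $w\le2$. For $w=3$ the sharp bound is $\lambda\le\Delta+4$.

We begin with Theorem 2, because it is what one gets by trying to prove the conjecture in the natural way, and because the place where that attempt falls short of $\Delta+\omega$ tells us what a counterexample must do.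

## Greedy labeling along a simple elimination ordering

**Definition (simple vertex).** Let $N(v)$ be the set of neighbors of $v$ and $N[v]=N(v)\cup\{v\}$. A vertex $v$ is simple if the family $\{N[u]:u\in N[v]\}$ is linearly ordered by inclusion.

A leaf $v$ of a tree with neighbor $u$ is simple, because $N[v]=\{v,u\}\subseteq N[u]$. The graph $a,b,c,x,y,z$ above has no simple vertex. For $x$, the sets $N[a]=\{a,b,c,x,z\}$ and $N[b]=\{a,b,c,x,y\}$ are incomparable. For $a$, the sets $N[x]=\{x,a,b\}$ and $N[z]=\{z,a,c\}$ are incomparable. The other vertices are alike by symmetry.

The textbook fact we need is Farber's theorem (Characterizations of strongly chordal graphs, *Discrete Math.* 43 (1983) 173–189): a graph is strongly chordal if and only if every induced subgraph has a simple vertex.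

*Proof of Theorem 2.* Let $G$ be strongly chordal, $\Delta=\Delta(G)$, $\omega=\omega(G)$.

**Step 1 (the ordering).** The purpose is to choose an order for the greedy algorithm. Remove a simple vertex, then a simple vertex of what is left, and so on. This gives $V(G)=\{v_1,\dots,v_N\}$ such that $v_i$ is simple in $G_i=G[v_i,\dots,v_N]$. A simple vertex $v$ is simplicial, meaning that its neighbors form a clique: for distinct $a,b\in N(v)$ with, say, $N[a]\subseteq N[b]$, we have $a\in N[a]\subseteq N[b]$, so $a$ and $b$ are adjacent. We label $v_N,v_{N-1},\dots,v_1$ in this order with labels from $\{0,\dots,\Delta+2\omega-2\}$.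

**Step 2 (distance two stays visible in $G_i$).** The purpose is to show that, when we label $v_i$, removed vertices cause no hidden constraints. Let $v_j$ with $j>i$ be at distance two from $v_i$ in $G$, with common neighbor $v_h$. If $h<i$, then $v_i,v_j\in N_{G_h}(v_h)$, which is a clique by Step 1, so $v_iv_j\in E$, a contradiction. So $h>i$, and $v_j$ is at distance two from $v_i$ in $G_i$ as well.

**Step 3 (counting the constraints).** The purpose is to bound the number of labeled vertices near $v_i$. Let $N_{G_i}[u]$ be the largest of the sets $N_{G_i}[w]$ with $w\in N_{G_i}[v_i]$; it contains all the others, because $v_i$ is simple. Each vertex of $G_i$ at distance at most two from $v_i$ lies in one of these sets, so it lies in $N_{G_i}[u]$. This set has at most $\Delta+1$ elements and contains $v_i$. So at most $\Delta$ labeled vertices are within distance two of $v_i$ in $G$. Let $d$ of them be adjacent to $v_i$. Together with $v_i$ they form a clique, so $d\le\omega-1$.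

**Step 4 (a free label).** The purpose is to conclude. An adjacent labeled vertex forbids at most $3$ labels, and one at distance two forbids $1$. So at most
$$3d+(\Delta-d)=\Delta+2d\le\Delta+2\omega-2$$
labels are forbidden, while $\Delta+2\omega-1$ are available. One is free. $\blacksquare$

For $\omega\le2$ we have $2\omega-2\le\omega$, so the conjectured inequality holds. For $\omega=3$ the bound $\Delta+4$ misses the conjecture by exactly one, and we can see where. Suppose we try to work with the labels $0,\dots,\Delta+\omega$, of which there are $\Delta+\omega+1$. The loss is in Step 4, at the $d$ adjacent labeled vertices. If their labels happen to be $y,y+2,\dots,y+2d-2$, then together they forbid at most the $2d+1$ labels in $[y-1,y+2d-1]$, and the total is at most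
$$(2d+1)+(\Delta-d)=\Delta+d+1\le\Delta+\omega,$$
so a label is free. If instead there is a gap larger than $2$ among them, the intervals of forbidden labels separate. For $\omega=3$, two adjacent labels at difference at least $3$, away from the ends of the range, forbid $6$ labels, and together with $\Delta-2$ labels at distance two all $\Delta+4$ labels of $\{0,\dots,\Delta+3\}$ may be forbidden.

So with the labels $0,\dots,\Delta+\omega$ there is enough room around a clique if its labels are packed as tightly as possible. This suggests how to look for a counterexample: build a graph in which every clique of size $\omega-1$ has so many neighbors that it is forced to be packed tightly, and then show that tightly packed cliques cannot be fitted together around all the vertices.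

## Trees of hubs and points

From here to the end of the proof of Theorem 1 we fix $k\ge2$, $n\ge8$, $m=2n-1$, $\Delta=km$.

**Construction.** Let $T$ be a rooted tree with levels $0,1,\dots,8$. The nodes on even levels $0,2,4,6,8$ are called points, and the nodes on odd levels $1,3,5,7$ are called hubs. Every point on levels $0,2,4,6$ has exactly $m$ neighboring hubs. Every hub has exactly $\Delta+1-k$ neighboring points. Points on level $8$ are leaves. (So the root has $m$ child hubs, every point on levels $2,4,6$ has a parent hub and $m-1$ child hubs, and every hub has a parent point and $\Delta-k$ child points.) Obtain $G$ from $T$ by replacing each hub by a clique of $k$ vertices, keeping each point as a single vertex, and joining a point to all $k$ vertices of each neighboring hub. Points on levels at most $6$ are called full.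

The graph with $a,b,p_1,p_2,p_3$ from the first section is a single hub with $k=2$ and three points; $G$ is made of larger pieces of this kind, glued at points.

**Lemma 4.** $\Delta(G)=\Delta$, $\omega(G)=k+1$, and $G$ is strongly chordal.

*Proof.*

**Step 1 (degrees).** The purpose is to compute $\Delta(G)$. A vertex of a hub has $k-1$ neighbors in its hub and $\Delta+1-k$ neighboring points, so its degree is $\Delta$. A full point has degree $km=\Delta$. A point on level $8$ has degree $k\le\Delta$.

**Step 2 (cliques).** The purpose is to compute $\omega(G)$. Adjacent vertices of $G$ lie in equal or adjacent nodes of $T$. The nodes met by a clique are therefore pairwise adjacent, and as $T$ has no triangle they form one node or one edge of $T$. An edge of $T$ consists of a point and a hub and carries a clique of $k+1$ vertices. So $\omega(G)=k+1$.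

**Step 3 (cycles inside a node or an edge).** The purpose is to begin the proof that $G$ is strongly chordal. Let $C=v_0v_1\cdots v_{l-1}$ be a cycle with $l\ge4$, indices modulo $l$, and let $T_C$ be the set of nodes of $T$ met by $C$. Consecutive vertices of $C$ lie in equal or adjacent nodes, so $T_C$ is a subtree. If it is a single node or a single edge, $V(C)$ is a clique. Then $v_0v_2$ is a chord, and if $l\ge6$, then $v_0v_3$ is a chord between vertices at distance $3$ along $C$.

**Step 4 (a leaf of $T_C$ is a point).** The purpose is to find a convenient place on all other cycles. Now $T_C$ has at least two edges. Let $t$ be a leaf of $T_C$ and $s$ its neighbor in $T_C$. Suppose $t$ is a hub. Then $s$ is a point, a single vertex, and it lies on $C$. The path $C-s$ contains a vertex of $t$. A vertex of $t$ has neighbors only in $t$ and in nodes of $T$ adjacent to $t$, and $s$ is the only such node met by $C$. So $C-s$ cannot leave $t$, it lies inside $t$, and $T_C=\{s,t\}$, a contradiction. So $t$ is a point.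

**Step 5 (the chords).** The purpose is to read off the chords at the leaf $t$. The point $t$ is a single vertex $v_i$ of $C$, and $v_{i-1},v_{i+1}$ lie in the hub $s$. They are adjacent, and since $l\ge4$ this is a chord. Moreover $v_{i-1}$ and $v_{i+1}$ have the same closed neighborhood, as do any two vertices of one hub. Let $l\ge6$. Then $v_{i+2}$ is adjacent to $v_{i+1}$ and different from $v_{i-1}$, so it is adjacent to $v_{i-1}$. The vertices $v_{i-1}$ and $v_{i+2}$ are at distance $\min(3,l-3)=3$ along $C$, so $v_{i-1}v_{i+2}$ is an odd chord. Hence $G$ is strongly chordal. $\square$

## Tight counts at hubs and at points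

To prove Theorem 1 for this $G$ we must show that there is no labeling of span at most $\Delta+\omega(G)$. Put
$$M=\Delta+\omega(G)=\Delta+k+1=2nk+1, \tag{1}$$
write $[a,b]$ for integer intervals, and suppose, for a contradiction, that $f:V(G)\to[0,M]$ is an $L(2,1)$-labeling. We identify each point with its label and each hub with its set $S$ of $k$ labels. Labels within a hub differ pairwise by at least $2$. For $S\subseteq[0,M]$ let
$$[S]=\{l\in[0,M]:|l-s|\le1\text{ for some }s\in S\}.$$
A hub is interior if $S\cap\{0,M\}=\emptyset$.

Throughout, the case $k=2$, $n=8$ serves as an illustration: $m=15$, $\Delta=30$, $M=33$, and hubs are pairs of labels.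

**Lemma 5.** Let $S\subseteq[0,M]$ be a set of $h\ge1$ integers with pairwise differences at least $2$ that avoids $0$ and $M$. If $S$ splits into $\rho$ maximal arithmetic progressions of step $2$ ("runs"), then $|[S]|=2h+\rho$.

*Proof.* A run of $r$ elements $a,a+2,\dots,a+2r-2$ contributes the interval $[a-1,a+2r-1]$ of $2r+1$ labels, which lies in $[0,M]$ because $S$ avoids $0$ and $M$. The last element $a'$ of a run and the first element $b'$ of the next differ by at least $2$ and, by maximality, not by $2$. So $b'-1\ge a'+2>a'+1$, and the intervals of different runs are disjoint. Summing $2r+1$ over the runs gives $2h+\rho$. $\square$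

For example, $S=\{3,5,7,12,14\}$ has two runs, and $[S]=[2,8]\cup[11,15]$ (for $M\ge15$) has $7+5=12=2\cdot5+2$ elements.

**Lemma 6 (hubs).** Every hub satisfies $|[S]|\le2k+1$. If equality holds, every label outside $[S]$ occurs on a neighboring point of the hub. Every interior hub has the form
$$S=\{y,y+2,\dots,y+2k-2\},\qquad [S]=[y-1,y+2k-1],\qquad|[S]|=2k+1, \tag{2}$$
so every label outside $[y-1,y+2k-1]$ occurs on a neighboring point.

*Proof.* The purpose is to turn the large number of points at a hub into rigidity. The $\Delta+1-k$ points adjacent to the hub are pairwise nonadjacent with a common neighbor, so they are at distance two and have distinct labels. None of these labels lies in $[S]$. So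
$$|[S]|\le(M+1)-(\Delta+1-k)=2k+1,$$
and if equality holds, the labels outside $[S]$ are exactly those of the neighboring points. For an interior hub, Lemma 5 with $h=k$ gives $2k+\rho\le2k+1$. So $\rho=1$, and (2) follows. $\square$

This is the tight packing we wanted, and it comes with a bonus: around an interior hub we may ask for a point with any label outside $[S]$, and it exists.

**Lemma 7 (full points).** Let $x\in[2,M-2]$ be the label of a full point. Its $m$ hubs are pairwise disjoint $k$-subsets of $[0,M]\setminus\{x-1,x,x+1\}$, and at most two of them are non-interior. Let $Z=Z(x)$ be the set of labels in $[0,M]\setminus\{x-1,x,x+1\}$ that lie in no interior hub of the point. Then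
$$0,M\in Z,\qquad|Z|\le3k-1. \tag{3}$$
If $|Z|=3k-1$, there are exactly two non-interior hubs, one containing $0$ but not $M$, the other containing $M$ but not $0$. Every non-interior hub of the point is contained in $Z$. Every interior hub of the point lies entirely below $x-1$ or entirely above $x+1$.

*Proof.* The purpose is to measure the waste at a point. Vertices in different hubs at the point are nonadjacent with the point as a common neighbor, so they have distinct labels: the $m$ hubs are pairwise disjoint. (This part holds for any label of the point.) All vertices of the hubs are adjacent to the point, so their labels avoid $x-1,x,x+1$. There remain $M+1-3=2nk-1$ labels. The hubs use $km=2nk-k$ of them, so exactly $k-1$ are unused. By disjointness at most one hub contains $0$ and at most one contains $M$, so at most two hubs are non-interior.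

Since $2\le x\le M-2$, the labels $0$ and $M$ are not among $x-1,x,x+1$, and by definition they are in no interior hub, so they lie in $Z$. The set $Z$ consists of the $k-1$ unused labels and the labels of the non-interior hubs, so $|Z|\le(k-1)+2k=3k-1$. Equality forces exactly two non-interior hubs. A hub containing both $0$ and $M$ would be the only non-interior one, so one of the two contains $0$ only and the other $M$ only. A non-interior hub avoids $x-1,x,x+1$ and is disjoint from the interior hubs, so it is contained in $Z$. Finally, an interior hub is a step-$2$ progression by (2), and getting from at most $x-2$ to at least $x+2$ would need a step of at least $4$. $\square$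

The set $Z$ depends on the point and not only on its label; whenever we write $Z(x)$, a point has been fixed.

Do these counts already give a contradiction? They do not, when we look at one point only. Take $k=2$, $n=8$, and a point with label $12$. Its $15$ hubs could be
$$\{1,3\},\{5,7\},\{17,19\},\{21,23\},\{25,27\},\{29,31\},$$
$$\{2,4\},\{6,8\},\{14,16\},\{18,20\},\{22,24\},\{26,28\},\{30,32\},$$
$$\{0,9\},\{15,33\}.$$
These are disjoint, avoid $11,12,13$, and leave $k-1=1$ label unused, namely $10$. Each also satisfies $|[S]|\le5$: the first thirteen are runs, and $[\{0,9\}]=\{0,1,8,9,10\}$, $[\{15,33\}]=\{14,15,16,32,33\}$. So no count at this point or at one of its hubs is violated.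

The contradiction must come from comparing different points. The thing to compare is visible in this list: the label $0$ needs a partner, and it takes one from $Z(12)=\{0,9,10,15,33\}$. We shall see that if the point has label $12$ then the partner is forced to be near $12$. The same happens at label $20$. But a hub $\{0,9\}$ has, by Lemma 6, a neighboring point with label $20$, and for that point the partner of $0$ is in the wrong place. To make this a proof, we must first show that interior hubs in the relevant range can only sit in fixed places.

## Alignment of interior hubs modulo $2k$

The four classes "odd or even, below or above $x$" are what matter at a full point with label $x$: each interior hub is a run of $k$ consecutive members of one class, so in each class the interior hubs cover a multiple of $k$ labels. For one special label, the waste forced in three of the classes uses up the whole budget $3k-1$ of (3), so the fourth class must be tiled perfectly. That label is $M-2k$.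

**Lemma 8.** Let $S=\{y,y+2,\dots,y+2k-2\}$ be an interior hub on level at most $5$.

(a) If $y$ is odd and $y\le2k(n-2)+1$, then $y\equiv1\pmod{2k}$.

(b) If $y$ is even and $y\ge2k+2$, then $y\equiv2\pmod{2k}$.

*Proof.*

**Step 1 (a neighboring point with label $M-2k$).** The purpose is to find a point at which every wasted label can be counted. In case (a), let
$$x^*=M-2k=2k(n-1)+1.$$
Then $2\le x^*\le M-2$. Since $y+2k-1\le2k(n-1)=x^*-1$, the label $x^*$ is not in $[S]=[y-1,y+2k-1]$. By Lemma 6 a point adjacent to $S$ has label $x^*$. It is on level at most $6$, so it is full, and Lemma 7 applies to it. Write $Z=Z(x^*)$.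

**Step 2 (three wasteful classes).** The purpose is to find $3k-1$ elements of $Z$. Recall that interior hubs lie in a single one of the four classes.

- Odd labels above $x^*+1$: these are $2k(n-1)+3,\dots,2nk+1=M$, exactly $k$ labels. An interior hub in this class would need $k$ of them different from $M$, and there are only $k-1$. So there is none, and all $k$ labels are in $Z$.
- Even labels above $x^*+1$: these are $2k(n-1)+4,\dots,2nk$, exactly $k-1$ labels. This is too few for a hub, so all $k-1$ are in $Z$.
- Even labels below $x^*-1$: these are $0,2,\dots,2k(n-1)-2$, exactly $k(n-1)$ labels. Interior hubs cover a multiple of $k$ of them and never cover $0$. So the number left over is a positive multiple of $k$, and at least $k$ of them are in $Z$.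

Together this makes at least $k+(k-1)+k=3k-1$ elements of $Z$.

**Step 3 (perfect tiling of the fourth class).** The purpose is to read off $y$ modulo $2k$. By (3), $|Z|\le3k-1$. So the fourth class, the odd labels $1,3,\dots,2k(n-1)-1$ below $x^*-1$, contains no element of $Z$: each of these labels lies in an interior hub of the point. The hub $S$ is one of these hubs, since its largest element is $y+2k-2\le2k(n-1)-1$. Before $S$ there are $\beta=(y-1)/2$ odd labels $1,3,\dots,y-2$. Every other interior hub in this class is a run disjoint from the run $S$, so it lies wholly before or wholly after $S$. So the $\beta$ labels before $S$ are partitioned into hubs with $k$ labels each. Hence $k$ divides $\beta$, that is, $y\equiv1\pmod{2k}$.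

**Step 4 (reflection).** The purpose is to deduce (b) from (a). The function $M-f$ is again an $L(2,1)$-labeling of $G$ with values in $[0,M]$, and interior hubs remain interior. The part (a) just proved holds for it as well. Under it, $S$ becomes a run starting at
$$y'=M-(y+2k-2)=2nk+3-2k-y.$$
If $y$ is even, $y'$ is odd, and $y\ge2k+2$ gives $y'\le2k(n-2)+1$. By (a), $y'\equiv1$, so $3-y\equiv1$, and $y\equiv2\pmod{2k}$. $\square$

To see Step 3 with numbers, let $k=2$, $n=8$, so $x^*=29$, and suppose $S=\{3,5\}$. The labels $31,33$ and $32$ are wasted, at least two even labels below $28$ are wasted, and that is already $5=3k-1$. But the label $1$ before $S$ is isolated and is wasted too: one too many.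

The places that Lemma 8 allows deserve names. For $j\ge0$ let
$$O_j=\{2kj+1,2kj+3,\dots,2kj+2k-1\},\qquad E_j=\{2kj+2,2kj+4,\dots,2kj+2k\},$$
$$B_j=O_j\cup E_j=[2kj+1,2kj+2k].$$
The $B_j$ are pairwise disjoint, and each $O_j$ and each $E_j$ has $k$ elements. For $k=2$, for instance, $O_2=\{9,11\}$ and $E_2=\{10,12\}$.

**Lemma 9.** If an interior hub $S$ on level at most $5$ meets $O_j$ (respectively $E_j$) with $2\le j\le5$, then $S=O_j$ (respectively $S=E_j$).

*Proof.* The purpose is to check that Lemma 8 applies in the middle range. Let $y$ be the least element of $S$; all elements of $S$ have the parity of $y$. If $S$ meets $O_j$, then $y$ is odd and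
$$y\le\max O_5=12k-1\le2k(n-2)+1,$$
because $n\ge8$. By Lemma 8(a), $y\equiv1\pmod{2k}$, so $S=O_{j'}$ for some $j'\ge0$. As $O_{j'}$ meets $O_j$, we get $j'=j$. If $S$ meets $E_j$, then $y$ is even and
$$y\ge\min E_2-(2k-2)=(4k+2)-(2k-2)\ge2k+2.$$
By Lemma 8(b), $S=E_{j'}$ for some $j'$, and again $j'=j$. $\square$

This is where the hypothesis $n\ge8$ is used: with $n=7$ the bound $2k(n-2)+1=10k+1$ would be smaller than $12k-1$ for $k\ge2$.

## The leftover labels at $6k$ and $10k$

A point whose label sits at the end of a block breaks three of the allowed places at once: $x-1$, $x$ and $x+1$ belong to three different sets among the $O$'s and $E$'s. Each broken place strands its $k-1$ other labels, and together with $0$ and $M$ these exhaust the budget $3k-1$.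

**Lemma 10.** Let a point on level at most $4$ have label $x=2kj$ with $j\in\{3,5\}$. Then
$$Z(x)=\{0,M\}\cup(O_{j-1}\setminus\{x-1\})\cup(E_{j-1}\setminus\{x\})\cup(O_j\setminus\{x+1\}), \tag{4}$$
and $|Z(x)|=3k-1$. In particular $Z(x)\setminus\{0,M\}\subseteq B_{j-1}\cup B_j$.

*Proof.*

**Step 1 (the setting).** The purpose is to check that Lemmas 7 and 9 apply. The point is full, and $2\le x\le10k\le16k-1\le2nk-1=M-2$. We have
$$x-1=2k(j-1)+2k-1\in O_{j-1},\qquad x=2k(j-1)+2k\in E_{j-1},\qquad x+1=2kj+1\in O_j,$$
and $2\le j-1<j\le5$. The hubs of the point are on levels at most $5$.

**Step 2 (three places are lost).** The purpose is to show that $Z(x)$ contains the right-hand side of (4). If an interior hub of the point met $O_{j-1}$, it would equal $O_{j-1}$ by Lemma 9 and contain $x-1$. But the hubs of the point avoid $x-1,x,x+1$. In the same way, no interior hub of the point meets $E_{j-1}$, which contains $x$, or $O_j$, which contains $x+1$. So the elements of these three sets other than $x-1,x,x+1$ lie in $Z(x)$. By (3), $0,M\in Z(x)$.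

**Step 3 (nothing else is left over).** The purpose is to get equality. The three sets on the right of (4) are disjoint, have $k-1$ elements each, and lie in $B_{j-1}\cup B_j\subseteq[4k+1,12k]$. Since $M\ge16k+1>12k$, they contain neither $0$ nor $M$. So the right-hand side has $2+3(k-1)=3k-1$ elements, and by (3) it is all of $Z(x)$. $\square$

For $k=2$, $n=8$ this says $Z(12)=\{0,33,9,10,15\}$, as in the packing we saw, and $Z(20)=\{0,33,17,18,23\}$. Apart from $0$ and $33$ the two sets are disjoint.

## Two points that disagree about the partners of $0$

*Proof of Theorem 1.* By Lemma 4, $G$ is strongly chordal with $\Delta(G)=\Delta$ and $\omega(G)=k+1$. Assume, as above, that $f$ is an $L(2,1)$-labeling with values in $[0,M]$.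

**Step 1 (a point with label $6k$ or $10k$).** The purpose is to get started near the root. The root has $m\ge15$ pairwise disjoint hubs, and at most two of them contain $0$ or $M$. So it has an interior hub $H$, on level $1$. By (2), $[H]$ is an interval with $\max[H]-\min[H]=2k$. As $10k-6k=4k>2k$, at least one of the labels $6k=2k\cdot3$ and $10k=2k\cdot5$ is outside $[H]$. By Lemma 6 it occurs on a point adjacent to $H$, on level at most $2$. Let this label be $x=2kj$, and let $\{i,j\}=\{3,5\}$.

**Step 2 (the hub containing $0$).** The purpose is to locate the labels that accompany $0$. By Lemma 10, $|Z(x)|=3k-1$ at this point. So by Lemma 7 it has a hub $A$, on level at most $3$, with $0\in A$, $M\notin A$ and $A\subseteq Z(x)$. Write $A=\{0\}\cup R$. Then $|R|=k-1\ge1$, and by Lemma 10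
$$R\subseteq B_{j-1}\cup B_j. \tag{5}$$

**Step 3 ($A$ is tight).** The purpose is to show that Lemma 6 supplies points with all labels outside $[A]$, although $A$ is not interior. We have $\min R\ge4k+1$, so $[R]$ and $\{0,1\}$ are disjoint and $[A]=\{0,1\}\cup[R]$. As $R$ avoids $0$ and $M$, Lemma 5 with $h=k-1$ gives, if $R$ has $\rho\ge1$ runs,
$$|[A]|=2+2(k-1)+\rho=2k+\rho.$$
By Lemma 6, $2k+\rho\le2k+1$. So $\rho=1$, equality holds, and every label outside $[A]$ occurs on a point adjacent to $A$. Such a point is on level at most $4$.

**Step 4 (a second point at the same hub).** The purpose is to find the other label next to $A$. Let $x'=2ki$. By (5), $[R]\subseteq[2k(j-1),2k(j+1)+1]$. If $j=3$, this interval is $[4k,8k+1]$, which does not contain $10k=x'$, because $2k>1$. If $j=5$, it is $[8k,12k+1]$, which does not contain $6k=x'$. Also $x'\notin\{0,1\}$. So $x'\notin[A]$, and by Step 3 some point on level at most $4$ adjacent to $A$ has label $x'=2ki$.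

**Step 5 (contradiction).** The purpose is to compare the two points. The hub $A$ is a non-interior hub of the point with label $x'$, so $A\subseteq Z(x')$ by Lemma 7. The set $R$ contains neither $0$ nor $M$. So Lemma 10, applied to this point, gives $R\subseteq Z(x')\setminus\{0,M\}\subseteq B_{i-1}\cup B_i$. But also $R\subseteq B_{j-1}\cup B_j$ by (5). The index sets $\{i-1,i\}$ and $\{j-1,j\}$ are $\{2,3\}$ and $\{4,5\}$ in some order, and distinct blocks are disjoint. Hence $R=\emptyset$, contradicting $|R|=k-1\ge1$.

So $G$ has no $L(2,1)$-labeling of span at most $\Delta(G)+\omega(G)$, that is, $\lambda(G)\ge\Delta(G)+\omega(G)+1$. $\blacksquare$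

We can now also see why the tree has nine levels. The point with label $x$ is on level at most $2$, its hub $A$ on level at most $3$, and the point with label $x'$ on level at most $4$. To know $Z(x')$ we apply Lemma 9 to hubs on level at most $5$, which uses points with label $M-2k$ on level at most $6$. These must be full, and their hubs, on level at most $7$, must be rigid by Lemma 6, for which they need all their points, down to level $8$.

For $k=2$, $n=8$ we get a strongly chordal graph with $\omega=3$, $\Delta=30$ and $\lambda\ge34>33=\omega+\Delta$. In that case $R$ is a single label. If the first point has label $12$, then $R$ is one of $\{9\},\{10\},\{15\}$; a point with label $20$ at the same hub wants one of $\{17\},\{18\},\{23\}$.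

## The excess $\lambda-\Delta$ for given clique number

*Proof of Corollary 3.* The upper bound $s(w)\le2w-2$ is Theorem 2.

**Step 1 ($w=1$).** The purpose is the edgeless case. Edgeless graphs have $\lambda=\Delta=0$, so $s(1)=0$.

**Step 2 ($w=2$).** The purpose is to find a tree with $\lambda\ge\Delta+2$; trees are strongly chordal. We repeat the first example for any $\Delta\ge3$. Take a tree of maximum degree $\Delta$ with a vertex $r$ of degree $\Delta$ all of whose neighbors have degree $\Delta$. In a labeling of span at most $\Delta+1$, a vertex of degree $\Delta$ with label in $[1,\Delta]$ leaves only $(\Delta+2)-3=\Delta-1$ labels for its $\Delta$ neighbors, which need distinct labels. So every vertex of degree $\Delta$ has label $0$ or $\Delta+1$. But the at least three neighbors of $r$ need distinct labels, a contradiction. So $\lambda\ge\Delta+2$, and with the upper bound $s(2)=2$.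

**Step 3 ($w\ge3$).** The purpose is the lower bound from Theorem 1. With $k=w-1\ge2$ it gives $s(w)\ge w+1$. For $w=3$ this is $4=2w-2$, so $s(3)=4$, and by Theorems 1 and 2 the graphs of Theorem 1 with $k=2$ have $\lambda=\Delta+4$ exactly. So for $w=3$ the bound $\lambda\le\Delta+4$ is sharp.

**Step 4 (the equivalence).** The purpose is to decide for which $w$ the inequality $\lambda\le\Delta+\omega$ holds. It holds for all strongly chordal graphs of clique number $w$ exactly when $s(w)\le w$. We have $s(1)=0\le1$, $s(2)=2\le2$, and $s(w)\ge w+1$ for $w\ge3$. So it holds if and only if $w\le2$. $\blacksquare$

For $w\ge4$ these arguments leave $s(w)$ between $w+1$ and $2w-2$ and do not determine it.
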